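# Completely additive functions along $[\alpha n]$ and $[\beta n]$

## The valuation $v_3$ on three pairs of sequences

Write $[x]$ for the integer part of $x$, $\{x\}=x-[x]$, and $\mathbb N=\{1,2,3,\dots\}$. A function $f:\mathbb N\to\mathbb R$ is *completely additive* if $f(mn)=f(m)+f(n)$ for all $m,n\in\mathbb N$. Such an $f$ is determined by its values on primes, and these can be chosen freely. Two examples to keep in mind are $\log$ and the $p$-adic valuation $v_p$, for instance $v_3(18)=2$.

Take $\alpha=\frac32$, $\beta=\frac{15}2$ and compare $v_3([\alpha n])$ with $v_3([\beta n])$. For $n=1,\dots,6$ the pairs $([\alpha n],[\beta n])$ are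
$$(1,7),\ (3,15),\ (4,22),\ (6,30),\ (7,37),\ (9,45),$$
and the two valuations are $0,1,0,1,0,2$ in both coordinates. This persists. If $n=2m$, the pair is $(3m,15m)$, with equal $3$-adic valuations. If $n=2m+1$, it is $(3m+1,15m+7)$, and neither number is divisible by $3$. So $f=v_3$ satisfies $f([\alpha n])-f([\beta n])=0$ for every $n$.

For every pair $\alpha,\beta$ the function $f=A\log$ makes $f([\alpha n])-f([\beta n])$ converge, with limit $A\log(\alpha/\beta)$. For the pair $\frac32,\frac{15}2$ there is also $v_3$, which is not a multiple of $\log$. For $\alpha=2$, $\beta=1$ things are worse: $f(2n)-f(n)=f(2)$ for every completely additive $f$, so convergence says nothing.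

Now take $\alpha=\sqrt2$, $\beta=1$. The difference $v_3([\sqrt2\,n])-v_3(n)$ is $0-1=-1$ at $n=3$ (since $[\sqrt2\cdot3]=4$) and $2-0=2$ at $n=7$ (since $[\sqrt2\cdot 7]=9$). There is no limit. Indeed $3\mid[\sqrt2\cdot 3m]$ exactly when $\{\sqrt2\,m\}<\frac13$, so for a set of $m$ of density $\frac23$ the difference at $n=3m$ is at most $-1$. Likewise $3\mid[\sqrt2(3m+1)]$ exactly when $\{\sqrt2\,m+\sqrt2/3\}<\frac13$, which holds for a set of $m$ of density $\frac13$, and there the difference at $n=3m+1$ is at least $1$.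

So the question is this. Let $\alpha\neq\beta$ be positive and at least one of them irrational. If $f$ is completely additive and $f([\alpha n])-f([\beta n])$ converges to some $C$, must $f$ be a multiple of $\log$? This is Conjecture 2 in the "Unsolved Problems Section", http://ac.inf.elte.hu/Vol_044_2015/233_44.pdf, where the case $\alpha=\sqrt2$, $\beta=1$ is recorded as known. The answer is yes. We prove a stronger statement, and we also describe all solutions for rational pairs.

## Statements for irrational and for rational pairs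

Throughout, $\alpha\ne\beta$ are positive reals, $f$ is completely additive, $p$ denotes a prime, $v_p$ is the $p$-adic valuation with $v_p(0)=\infty$, and $\|x\|$ is the distance from $x$ to $\mathbb Z$. The *density* of $X\subset\mathbb N$ is $\lim_{x\to\infty}\#(X\cap[1,x])/x$; the upper and lower densities are the corresponding $\limsup$ and $\liminf$. Our hypothesis is

> (H) there is $\mathcal D\subset\mathbb N$ of density $1$ with $f([\alpha n])-f([\beta n])\to C$ as $n\to\infty$, $n\in\mathcal D$.

**Theorem 1.** If at least one of $\alpha,\beta$ is irrational and (H) holds, then $f=A\log$ with $A=C/\log(\alpha/\beta)$.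

Taking $\mathcal D=\mathbb N$ gives the conjecture. Conversely each $A\log$ satisfies (H) with $C=A\log(\alpha/\beta)$.

**Theorem 2.** Let $\alpha,\beta$ be rational.

(a) If both are integers, every $f$ satisfies (H), with $C=f(\alpha)-f(\beta)$.

(b) Otherwise write $\alpha=a/d$, $\beta=b/d$ with $d\ge2$, $\gcd(a,b,d)=1$. Let $E=\{1\le s<d:\ a[\beta s]\ne b[\alpha s]\}$, which is nonempty, and
$$S=\{p:\ v_p([\alpha s])<v_p(a)\ \text{and}\ v_p([\beta s])<v_p(b)\ \text{for all } s\in E\},$$
a finite set of primes dividing $\gcd(a,b)$. Then (H) holds for some $C$ if and only if $f=\lambda\log+h$ with $\lambda\in\mathbb R$ and $h$ completely additive, $h(p)=0$ for $p\notin S$, and, if $S\ne\emptyset$, $h([\alpha s])-h([\beta s])=h(a)-h(b)$ for all $s\in E$. In that case $C=\lambda\log(\alpha/\beta)+h(a)-h(b)$.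

For $\frac32,\frac{15}2$ we have $d=2$, $a=3$, $b=15$. Here $E=\{1\}$ because $3\cdot7\ne15\cdot1$. The prime $3$ lies in $S$ because $v_3(1)=v_3(7)=0$ while $v_3(3)=v_3(15)=1$; the prime $5$ does not, because $v_5(3)=0$. So $S=\{3\}$, and $h=c\,v_3$ satisfies the condition: $h(1)-h(7)=0=h(3)-h(15)$. Thus irrationality in Theorem 1 cannot simply be weakened to "not both integers".

**Multiplicity.** An integer $m$ equals $[\alpha n]$ only if $n\in[m/\alpha,(m+1)/\alpha)$, so for at most $1/\alpha+1$ values of $n$; similarly for $\beta$. In particular $[\alpha n]=0$ or $[\beta n]=0$ for only finitely many $n$. A consequence that we use often: if $X$ is a set of at most $\varepsilon\alpha x$ positive integers, then $[\alpha n]\in X$ for at most $(1+\alpha)\varepsilon x$ integers $n$.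

**Sharpness of density $1$.** Let $f=v_p$. Then $f([\alpha n])-f([\beta n])=0$ unless $p$ divides $[\alpha n]$ or $[\beta n]$. By multiplicity, such $n$ have upper density at most $(1+\alpha)/p+(1+\beta)/p$, which is as small as we like for large $p$. Since $v_p$ is not a multiple of $\log$, density $1$ in Theorem 1 cannot be replaced by lower density $\ge1-\delta$, for any $\delta>0$.

## Textbook facts and the theorems we quote

We use Weyl equidistribution: if $\gamma$ is irrational and $I\subset[0,1)$ is an interval, then $\{\gamma n\}\in I$ for a set of $n$ of density $|I|$. We use Mertens' estimates $\sum_{p\le x}\frac1p=\log\log x+O(1)$ and $\sum_{p\le x}\frac{\log p}p\ll\log x$. We also use that the identity component of a closed subgroup $G$ of $\mathbb T^2=(\mathbb R/\mathbb Z)^2$ is isomorphic to $\mathbb T^r$ with $0\le r\le2$ and has finite index in $G$; so $r\ge1$ if $G$ is infinite. The remaining tools are as follows.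

* (T) T. Tao, *The logarithmically averaged Chowla and Elliott conjectures for two-point correlations*, Forum Math. Pi 4 (2016), e8, Theorem 1.3. Let $a_1,a_2\in\mathbb N$, $b_1,b_2\in\mathbb Z$, $a_1b_2\ne a_2b_1$, $\varepsilon>0$, and let $A$ be sufficiently large depending on $\varepsilon,a_i,b_i$. Let $x\ge\omega\ge A$, and let $g_1,g_2$ be multiplicative with $|g_i|\le1$ and
$$\sum_{p\le x}\frac{1-\mathrm{Re}\,g_1(p)\overline{\chi(p)}p^{-it}}p\ge A$$
for all Dirichlet characters $\chi$ of period at most $A$ and all real $|t|\le Ax$. Then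
$$\Big|\sum_{x/\omega<n\le x}\frac{g_1(a_1n+b_1)g_2(a_2n+b_2)}n\Big|\le\varepsilon\log\omega.$$
* (R) Richert (Math. Ann. 169 (1967)): $\zeta(1+it)\ll(\log|t|)^{2/3}$ for $|t|\ge3$.
* (TK) The Turán–Kubilius inequality: for real $c_p$ and $y\ge2$,
$$\sum_{m\le y}\Big(\sum_{p\mid m,\,p\le y}c_p-\sum_{p\le y}\frac{c_p}p\Big)^2\ll y\sum_{p\le y}\frac{c_p^2}p.$$
* (PL) Phragmén–Lindelöf in a half-plane: if $Z$ is holomorphic in $\mathrm{Re}\,s>1$, continuous on $\mathrm{Re}\,s\ge1$, bounded on $\mathrm{Re}\,s=1$, and $Z(s)=O(1+|s|^{1/2})$ on $\mathrm{Re}\,s\ge1$, then $Z$ is bounded on $\mathrm{Re}\,s\ge1$.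

**Definition (syndetic).** A set of positive integers is *syndetic* if, for some $L$, it meets every block of $L$ consecutive sufficiently large integers.

The multiples of $5$ are syndetic with $L=5$; the squares are not syndetic. A syndetic set has lower density at least $1/L$, so it is never of density $0$. Translates of syndetic sets are syndetic.

**Definition (distance).** For $\theta,t\in\mathbb R$ and $x\ge2$,
$$\mathbb D_x(\theta,t)^2=\sum_{p\le x}\frac{1-\cos(\theta f(p)-t\log p)}p .$$

This measures how far $e^{i\theta f(p)}$ is from $p^{it}$ on the primes up to $x$. If $f=\log$, then $\mathbb D_x(\theta,\theta)=0$. If $f=v_2$, only $p=2$ contributes to $\mathbb D_x(\theta,0)^2=\frac{1-\cos\theta}2$. If $f(p)=1$ for all $p$, then $\mathbb D_x(\theta,0)^2=(1-\cos\theta)\log\log x+O(1)$, which is unbounded unless $\theta\in2\pi\mathbb Z$.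

Since $1-\cos u=\frac12|1-e^{iu}|^2$ and $|1-e^{i(u+u')}|\le|1-e^{iu}|+|1-e^{iu'}|$, Minkowski's inequality gives
$$\mathbb D_x(\theta+\theta',t+t')\le\mathbb D_x(\theta,t)+\mathbb D_x(\theta',t'),\tag{1}$$
hence $\mathbb D_x(k\theta,kt)\le k\,\mathbb D_x(\theta,t)$ for $k\in\mathbb N$. Moreover $\mathbb D_x(-\theta,-t)=\mathbb D_x(\theta,t)$, and $\mathbb D_x(\theta,t)$ is nondecreasing in $x$.

## Eliminating the integer parts: two linear forms in one variable

We first do the case $\sqrt2,1$ by hand. Suppose $\sqrt2\,n'=w+\sigma$ with $w$ an integer and $|\sigma|$ tiny. Then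
$$[\sqrt2(n'+1)]=w+1,\qquad[\sqrt2(3n'+3)]=3w+[3\sqrt2+3\sigma]=3w+4 .$$
The hypothesis at $n=n'+1$ and at $n=3(n'+1)$ says that $f(w+1)-f(n'+1)$ and $f(3w+4)-f(3)-f(n'+1)$ both tend to $C$. Subtract: $n'$ disappears, and $f(3w+3)-f(3w+4)\to0$. For $n'=5$ we have $w=7$, $[6\sqrt2]=8$, $[18\sqrt2]=25$, and the relation concerns $f(24)-f(25)$; for $n'=12$ we have $w=17$, $[13\sqrt2]=18$, $[39\sqrt2]=55$, and it concerns $f(54)-f(55)$.

It worked because the ratios $[\alpha j]/[\beta j]$ at $j=1$ and $j=3$, namely $1$ and $\frac43$, are different. In this section and the next three, $\alpha\ne\beta$ are positive and **not both integers**, and (H) holds. (Lemmas 1, 2 and 3 do not use (H).)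

**Lemma 1.** There are $j_1,j_2\ge1$ such that $a_i=[\alpha j_i]$ and $b_i=[\beta j_i]$ are all $\ge1$ and $a_1b_2\ne a_2b_1$.

*Proof.* Otherwise $[\alpha j]/[\beta j]$ equals a constant $c$ for all $j\ge j_0$. Letting $j\to\infty$, $c=\alpha/\beta\ne1$, and $c$ is rational. Subtracting $[\alpha j]=c[\beta j]$ from $\alpha j=c\beta j$ gives $\{\alpha j\}=c\{\beta j\}$ for $j\ge j_0$. As $\alpha/\beta\in\mathbb Q$, both numbers are irrational or both are rational. If both are irrational, both sequences of fractional parts have supremum $1$ over $j\ge j_0$, so $1=c$, a contradiction. If both are rational, with exact denominators $e_\alpha,e_\beta$, then the value sets $\{0,\frac1{e_\alpha},\dots,\frac{e_\alpha-1}{e_\alpha}\}$ and $\{0,\dots,\frac{e_\beta-1}{e_\beta}\}$, each attained over $j\ge j_0$ by periodicity, correspond under $x\mapsto cx$. They have equal size, so $e_\alpha=e_\beta=e$, and comparing maxima, $\frac{e-1}e=c\,\frac{e-1}e$. Since $c\ne1$, $e=1$ and both are integers, a contradiction. $\square$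

**Lemma 2.** For all real $\xi,\xi'$ and $\eta>0$, the set $\{n'\ge1:\|\xi n'\|<\eta,\ \|\xi'n'\|<\eta\}$ is syndetic.

*Proof.* Partition $\mathbb T^2$ into half-open boxes of side $1/M\le\eta$, $M\in\mathbb N$. For each box $U$ visited by some $(\xi n,\xi'n)$, $n\ge1$, let $n_U$ be the least such $n$, and let $N_0$ be the maximum of the finitely many $n_U$. For $n>N_0$ with $(\xi n,\xi'n)\in U$, the integer $n-n_U\in[n-N_0,n-1]$ is positive and lies in the set. So every block of $N_0$ consecutive positive integers meets the set. $\square$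

**Step 1: the relation between two linear forms.** The purpose is to carry out the elimination in general. Fix $j_i,a_i,b_i$ as in Lemma 1. Let $\eta\in(0,\frac12)$ be small and $\mathcal N=\{n'\ge1:\|\alpha n'\|<\eta,\|\beta n'\|<\eta\}$. For $n'\in\mathcal N$ write $\alpha n'=w+\sigma$, $\beta n'=v+\rho$ with $w,v\in\mathbb Z$ and $|\sigma|,|\rho|<\eta$. If $\alpha$ is rational and $\eta$ is smaller than the reciprocal of its denominator, then $\sigma=0$. If $\alpha$ is irrational, then $\{\alpha j_i\}\in(0,1)$, so a small change of $\alpha j_i$ does not change its integer part. The same holds for $\beta$ and $\rho$. So for $\eta$ small enough, with $n_i=b_in'+j_i$,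
$$[\alpha n_i]=b_iw+[\alpha j_i+b_i\sigma]=b_iw+a_i,\qquad[\beta n_i]=b_iv+[\beta j_i+b_i\rho]=b_i(v+1)\qquad(i=1,2).$$
If $n_1,n_2\in\mathcal D$ and $n'\to\infty$, then $f(b_iw+a_i)-f(b_i)-f(v+1)\to C$ for $i=1,2$. Subtract, and use
$$f(b_2)+f(b_1w+a_1)=f(b_1b_2w+a_1b_2),\qquad f(b_1)+f(b_2w+a_2)=f(b_1b_2w+a_2b_1).$$
With $P=b_1b_2$, $A_0=a_1b_2$, $B_0=a_2b_1$, which are positive integers with $A_0\ne B_0$, this gives
$$f(Pw+A_0)-f(Pw+B_0)\to0\qquad(w\to\infty,\ w\in W),\tag{2}$$
where $W$ is the set of $w\ge1$ arising from at least one $n'\in\mathcal N$ with $n_1,n_2\in\mathcal D$. (As $w\to\infty$, the corresponding $n'$ tends to infinity too.)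

**Step 2: $W$ is not too thin.** We need a lower bound for the logarithmic mass of $W$. Let $W_0\supset W$ be the set of $w\ge1$ arising from all $n'\in\mathcal N$. By Lemma 2, consecutive large elements of $\mathcal N$ differ by at most some $N_1$, so the corresponding $w$ differ by at most $\alpha N_1+1$. Since these $w$ tend to infinity, they cannot jump over a long block: $W_0$ is syndetic, with some constant $L$.

If $w\in W_0\setminus W$ and $w\le y$, pick $n'\in\mathcal N$ giving $w$. Then $n'\le(y+1)/\alpha$, and $b_1n'+j_1\notin\mathcal D$ or $b_2n'+j_2\notin\mathcal D$. Distinct $w$ have distinct $n'$, and $\mathbb N\setminus\mathcal D$ has density $0$, so $\#((W_0\setminus W)\cap[1,y])=o(y)$.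

Fix $\omega>1$, let $x$ be large, and put $N=[x/\omega]$. Cut $(N,[x]]$ into $I=[([x]-N)/L]$ blocks of length $L$ and a remainder. The $i$-th block contains some $w\in W_0$ with
$$\frac1w\ge\frac1{N+iL}\ge\frac1L\int_{N+iL}^{N+(i+1)L}\frac{du}u .$$
Since $N+(I+1)L>[x]\ge x-1$, summing gives
$$\sum_{w\in W_0,\ x/\omega<w\le x}\frac1w\ge\frac1L\log\frac{x-1}{x/\omega+L}\ge\frac{\log\omega}L-O_L\Big(\frac\omega x\Big).$$
Deleting $W_0\setminus W$ costs at most $\frac\omega x\,o(x)$. Hence for fixed $\omega>1$
$$\sum_{w\in W,\ x/\omega<w\le x}\frac1w\ \ge\ \frac{\log\omega}{2L}\qquad(x\ge x(\omega)).\tag{3}$$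

*Why (2) cannot simply be chained.* A natural wish is to walk from integer to integer using (2). For $\sqrt2,1$ it relates $3w+3$ and $3w+4$. But if $w<w'$ in $W_0$ come from $n'<n''$, then $\|\sqrt2(n''-n')\|<2\eta$. Since $\|\sqrt2\,m\|$ is bounded below for $1\le m\le M$, for small $\eta$ this forces $n''-n'>M$. So distinct elements of $W_0$ are far apart, and the relations (2) link isolated pairs of integers which never share a member. Some information on correlations of $f$ at two shifted arguments is needed, and (T) provides it.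

## A Fejér kernel and closeness to $p^{it}$, uniformly in $\theta$

Put $g_\theta=e^{i\theta f}$, a completely multiplicative function with $|g_\theta|=1$. By (2), $g_\theta(Pw+A_0)\overline{g_\theta(Pw+B_0)}\to1$ on $W$. The direct plan is to say that the logarithmic average of $g_\theta(Pn+A_0)\overline{g_\theta(Pn+B_0)}$ is therefore large, so that the conclusion of (T) fails, hence its hypothesis fails, hence $g_\theta$ is close to some $\chi(p)p^{it}$. This stops at the first "therefore": we control only $n\in W$, which (3) guarantees to carry a proportion $\frac1{2L}$ of the mass and no more. Off $W$ the values are arbitrary points of the unit circle and could cancel the contribution of $W$, as with $1$ on one part and $-1$ on another part of equal mass.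

The remedy is to replace $u\mapsto e^{i\theta u}$ by a nonnegative trigonometric polynomial that equals $1$ at $u=0$. Positivity makes the integers outside $W$ harmless. The price is that we learn about some multiple of the given frequency, not about the frequency itself; this is repaired by dividing $\theta$ by a fixed factorial beforehand.

**Proposition 1.** There are constants $C_2,C_3$, independent of $\theta$, such that for every $\theta\in\mathbb R$ there is $x(\theta)$ such that for all $x\ge x(\theta)$ some real $t$ satisfies $|t|\le C_3x$ and $\mathbb D_x(\theta,t)\le C_2$.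

*Proof.* **Step 1: constants.** We fix everything before $\theta$ appears. Put $c_0=\frac1{4L}$ and $J=\lceil8/c_0\rceil$. Let $A_T\ge3$ be an integer admissible in (T) for $\varepsilon=c_0/4$ and the forms $Pn+A_0$, $Pn+B_0$; these are allowed because $P(B_0-A_0)\ne0$. Put $\omega=A_T$ and $R=A_T!$. Fix $\tau\in\mathbb R$ and set
$$T_k=\sum_{x/\omega<n\le x}\frac{g_{k\tau}(Pn+A_0)\overline{g_{k\tau}(Pn+B_0)}}n\qquad(k\in\mathbb Z).$$

**Step 2: some $T_k$ with $k\ne0$ is large.** Let
$$\Phi(u)=\Big|\frac1J\sum_{j=0}^{J-1}e^{ij\tau u}\Big|^2=\sum_{|k|<J}w_ke^{ik\tau u},\qquad w_k=\tfrac1J\big(1-\tfrac{|k|}J\big),\qquad\sum_{|k|<J}w_k=1 .$$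
Then $\Phi\ge0$, and $\Phi(u)\to\Phi(0)=1$ as $u\to0$. By (2), $\Phi(f(Pw+A_0)-f(Pw+B_0))\ge\frac12$ for all large $w\in W$, so by (3), for $x$ large in terms of $\tau$,
$$\sum_{|k|<J}w_kT_k=\sum_{x/\omega<n\le x}\frac{\Phi\big(f(Pn+A_0)-f(Pn+B_0)\big)}n\ge\frac12\sum_{w\in W,\ x/\omega<w\le x}\frac1w\ge c_0\log\omega .$$
Also $|T_k|\le\sum_{x/\omega<n\le x}\frac1n\le\log\omega+\frac\omega x\le2\log\omega$ for $x$ large. Let $\mathcal J=\{|k|<J:|T_k|\ge\frac{c_0}2\log\omega\}$. The $k\notin\mathcal J$ contribute at most $\frac{c_0}2\log\omega$ in absolute value, so $2\log\omega\sum_{k\in\mathcal J}w_k\ge\frac{c_0}2\log\omega$, that is, $\sum_{k\in\mathcal J}w_k\ge\frac{c_0}4$. As $w_k\le\frac1J$, we get $|\mathcal J|\ge\frac{c_0J}4\ge2$. Hence $\mathcal J$ contains some $k\ne0$. (The element $k=0$ would be useless: $g_0=1$.)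

**Step 3: apply (T) and remove the character.** For this $k$, $|T_k|>\frac{c_0}4\log\omega=\varepsilon\log\omega$. So the hypothesis of (T) must fail for $g_1=g_{k\tau}$, $g_2=\overline{g_{k\tau}}$: there are a character $\chi$ of period $q\le A_T$ and a real $t$ with $|t|\le A_Tx$ such that
$$\sum_{p\le x}\frac{1-\mathrm{Re}\,g_{k\tau}(p)\overline{\chi(p)}p^{-it}}p<A_T .$$
For $p\nmid q$ the order of $\chi(p)$ divides $\varphi(q)\le A_T$, so $\chi(p)^R=1$. For $|z|=1$ we have $|1-z^R|\le R|1-z|$, that is, $1-\mathrm{Re}\,z^R\le R^2(1-\mathrm{Re}\,z)$. Apply this to $z=g_{k\tau}(p)\overline{\chi(p)}p^{-it}$, for which $z^R=e^{i(Rk\tau f(p)-Rt\log p)}$. The primes $p\mid q$ satisfy $p\le A_T$, and each contributes at most $2$ to a distance squared. Hence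
$$\mathbb D_x(Rk\tau,Rt)^2\le R^2A_T+2A_T=:C_1^2 .$$

**Step 4: a fixed multiple of $\tau$.** The index $k$ depends on $x$, and we want a frequency that does not. Replacing $(k,t)$ by $(-k,-t)$ if necessary, assume $1\le k<J$; the distance is unchanged. Multiply by the integer $J!/k$, using (1):
$$\mathbb D_x(RJ!\,\tau,t'')\le C_1J!\qquad\text{with}\quad t''=\tfrac{J!}kRt,\quad|t''|\le RA_TJ!\,x .$$
Given $\theta$, apply this with $\tau=\theta/(RJ!)$. The constants $C_2=C_1J!$ and $C_3=RA_TJ!$ do not depend on $\theta$. $\square$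

## The zeta function near $\mathrm{Re}\,s=1$ and the number $\lambda$

The $t$ in Proposition 1 depends on $x$ and may be as large as $C_3x$. We must show that it settles down. Comparing two scales $x\le y\le x^2$ leads to $\mathbb D_x(0,t)$ with $|t|$ up to about $x^2$, so we need to know that $p^{it}$ cannot be close to $1$ at that height. Here $\mathbb D_x(0,t)^2$ is $\log\log x-\log|\zeta(1+\frac1{\log x}+it)|$ up to $O(1)$. The elementary bound $\zeta\ll\log|t|\ll\log x$ gives only $\mathbb D_x(0,t)^2\ge-O(1)$, which is nothing. An exponent of $\log$ below $1$ is needed, and (R) supplies $\frac23$.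

**Lemma 3.** For each $B$ there are $B',x_B$ such that $x\ge x_B$, $|t|\le x^3$ and $\mathbb D_x(0,t)\le B$ imply $|t|\le B'/\log x$.

*Proof.* **Step 1: express the distance through $\zeta$.** Put $\sigma_x=1+1/\log x$ with $x\ge e$, so $\sigma_x\le2$. From the Euler product, $\log|\zeta(\sigma_x+it)|=\mathrm{Re}\sum_pp^{-\sigma_x-it}+O(1)$. Replacing this sum by $\sum_{p\le x}\frac{\cos(t\log p)}p$ changes it by $O(1)$, for two reasons. First,
$$\sum_{p\le x}(p^{-1}-p^{-\sigma_x})\le\sum_{p\le x}\frac{\log p}{p\log x}=O(1).$$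
Second, for $x^k<p\le x^{k+1}$ with $k\ge1$ we have $p^{-1/\log x}\le e^{-k}$, while $\sum_{x^k<p\le x^{k+1}}\frac1p=O(1)$, so $\sum_{p>x}p^{-\sigma_x}\ll\sum_{k\ge1}e^{-k}=O(1)$. All this is uniform in $t$. Hence
$$\mathbb D_x(0,t)^2=\log\log x-\log|\zeta(\sigma_x+it)|+O(1).\tag{4}$$

**Step 2: small $t$.** The function $(s-1)\zeta(s)$ is bounded on $1\le\mathrm{Re}\,s\le2$, $|\mathrm{Im}\,s|\le3$. So for $0<|t|\le3$ we have $|\zeta(\sigma_x+it)|\ll1/|t|$, and (4) gives $\mathbb D_x(0,t)^2\ge\log(|t|\log x)-O(1)$. With $\mathbb D_x(0,t)\le B$ this yields $|t|\log x\le B'$. For $t=0$ there is nothing to prove.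

**Step 3: large $t$.** We show that $3\le|t|\le x^3$ is impossible for large $x$. To move (R) from the line $\mathrm{Re}\,s=1$ to the line $\mathrm{Re}\,s=\sigma_x$, consider
$$Z(s)=\frac{(s-1)\zeta(s)}{s\,(\log(s+2))^{2/3}}$$
with principal branches. On $\mathrm{Re}\,s\ge1$ we have $\mathrm{Re}\log(s+2)=\log|s+2|\ge\log3$, so $Z$ is holomorphic in $\mathrm{Re}\,s>1$ and continuous on $\mathrm{Re}\,s\ge1$.

To bound its growth, let $N=\lceil|s|\rceil$ and use, for $\mathrm{Re}\,s\ge1$, $s\ne1$,
$$\zeta(s)=\sum_{n\le N}n^{-s}+\frac{N^{1-s}}{s-1}-s\int_N^\infty\{u\}u^{-s-1}\,du .$$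
Multiply by $(s-1)/s$, which has modulus at most $1$. The three terms are then bounded by $1+\log N$, by $1$, and by $|s-1|/N\le1$. So $(s-1)\zeta(s)/s\ll\log(|s|+2)$ on $\mathrm{Re}\,s\ge1$, and $Z(s)\ll\log(|s|+2)=O(1+|s|^{1/2})$.

On $\mathrm{Re}\,s=1$, $Z$ is bounded: for $|t|\le3$ by continuity, and for $|t|\ge3$ by (R), because $|\log(s+2)|\ge\log|s+2|\ge\log|t|$. By (PL), $Z$ is bounded on $\mathrm{Re}\,s\ge1$. For $3\le|t|\le x^3$ and $s=\sigma_x+it$ we have $|s/(s-1)|\le\frac43$, so
$$|\zeta(\sigma_x+it)|\ll|\log(\sigma_x+2+it)|^{2/3}\ll(\log x)^{2/3},$$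
and (4) gives $\mathbb D_x(0,t)^2\ge\frac13\log\log x-O(1)>B^2$ for $x$ large, a contradiction. $\square$

**Proposition 2.** There is $\lambda\in\mathbb R$ such that $h:=f-\lambda\log$ satisfies $\displaystyle\sum_p\frac{\min(1,h(p)^2)}p<\infty$.

*Proof.* **Step 1: $t$ converges as $x\to\infty$.** Fix $\theta$, and for $x\ge x(\theta)$ let $t_x$ be as in Proposition 1. For large $x$ and $x\le y\le x^2$, monotonicity gives $\mathbb D_x(\theta,t_y)\le\mathbb D_y(\theta,t_y)\le C_2$. By (1), $\mathbb D_x(0,t_x-t_y)\le2C_2$, while $|t_x-t_y|\le C_3(x+x^2)\le x^3$. Lemma 3 with $B=2C_2$ gives $|t_x-t_y|\le C_4/\log x$ with $C_4$ independent of $\theta$. For arbitrary $y\ge x$, chain through $x,x^2,x^4,\dots$ up to the last such power not exceeding $y$, and then to $y$. The errors add up to at most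
$$\sum_{i\ge0}\frac{C_4}{2^i\log x}\le\frac{3C_4}{\log x}.$$
So $t_x$ converges to some $\lambda(\theta)\in\mathbb R$, and $|t_x-\lambda(\theta)|\le3C_4/\log x$.

**Step 2: replace $t_x$ by its limit.** Since $1-\cos u\le u^2/2$ and $\sum_{p\le x}\frac{\log^2p}p\ll\log^2x$,
$$\mathbb D_x(0,t_x-\lambda(\theta))^2\le\frac12\Big(\frac{3C_4}{\log x}\Big)^2\sum_{p\le x}\frac{\log^2p}p\ll1,$$
with a constant independent of $\theta$. By (1), $\mathbb D_x(\theta,\lambda(\theta))\le C_5$ for all large $x$, hence for all $x$ by monotonicity: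
$$\sum_p\frac{1-\cos(\theta f(p)-\lambda(\theta)\log p)}p\le C_5^2\quad\text{for every }\theta\in\mathbb R,\tag{5}$$
with $C_5$ independent of $\theta$.

**Step 3: $\lambda(\cdot)$ is additive.** Given $\theta,\theta'$, put $s=\lambda(\theta+\theta')-\lambda(\theta)-\lambda(\theta')$. By (1) and (5), $\mathbb D_x(0,s)\le3C_5$ for all $x$. Lemma 3 gives $|s|\le B'/\log x$ for all large $x$, so $s=0$. Thus $\lambda(\cdot)$ is additive on $\mathbb R$, and $\lambda(\theta)=\theta\lambda$ for rational $\theta$, where $\lambda:=\lambda(1)$.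

**Step 4: average over $\theta$.** Here the uniformity in $\theta$ is used. Put $u_p=f(p)-\lambda\log p=h(p)$. For rational $\theta$, (5) reads $\sum_p\frac{1-\cos(\theta u_p)}p\le C_5^2$. Restrict to $p\le y$, average over $\theta=j/N$, $1\le j\le N$, and let $N\to\infty$:
$$\sum_{p\le y}\frac1p\int_0^1(1-\cos\theta u_p)\,d\theta=\sum_{p\le y}\frac1p\Big(1-\frac{\sin u_p}{u_p}\Big)\le C_5^2,$$
with the convention $\frac{\sin0}0=1$. Now $1-\frac{\sin u}u\ge\frac18\min(1,u^2)$. For $|u|\le1$ the left side is at least $\frac{u^2}6-\frac{u^4}{120}\ge\frac{19}{120}u^2\ge\frac{u^2}8$. For $|u|\ge1$ it is at least $1-\max(\sin1,\frac1\pi)>\frac18$, because $\frac{\sin u}u$ decreases on $[1,\pi]$ and is at most $\frac1\pi$ for $u\geq\pi$. So $\sum_{p\le y}\frac{\min(1,h(p)^2)}p\le8C_5^2$ for every $y$. $\square$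

## Truncation to small primes

Proposition 2 says nothing about any individual prime: it holds with $h=v_{p_0}$. What it does give is that primes $p>z$ hardly influence $h([\alpha n])-h([\beta n])$ for most $n$. Put $C^*=C-\lambda\log(\alpha/\beta)$. Since $\log[\alpha n]-\log[\beta n]\to\log(\alpha/\beta)$, (H) gives
$$h([\alpha n])-h([\beta n])\to C^*\quad(n\to\infty,\ n\in\mathcal D).\tag{6}$$
For $n$ with $[\alpha n],[\beta n]\ge1$ let
$$F_z(n)=\sum_{p\le z}h(p)\big(v_p([\alpha n])-v_p([\beta n])\big).$$

**Proposition 3.** There is $\kappa_0=\kappa_0(\alpha,\beta)$ such that for every $\varepsilon\in(0,1)$ there is $z_0(\varepsilon)$ such that for each $z\ge z_0(\varepsilon)$ and all $x\ge x(\varepsilon,z)$: $|F_z(n)-C^*|\le4\varepsilon$ for all but at most $\kappa_0\varepsilon x$ integers $n\le x$.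

*Proof.* **Step 1: large primes on integers $m\le y$.** Let
$$h''(m)=\sum_{p>z}v_p(m)h(p),\qquad A_z(y)=\sum_{z<p\le y,\ |h(p)|\le1}\frac{h(p)}p .$$
Discard the $m\le y$ divisible by some $p>z$ with $|h(p)|>1$, or by $p^2$ for some $p>z$. For the others, $h''(m)=\sum_{p\mid m,\,z<p\le y,\,|h(p)|\le1}h(p)$. Apply (TK) with $c_p=h(p)$ if $p>z$ and $|h(p)|\le1$, and $c_p=0$ otherwise. With Chebyshev's inequality, the number of $m\le y$ with $|h''(m)-A_z(y)|>\varepsilon$ is at most
$$y\Big(\sum_{p>z,\,|h(p)|>1}\frac1p+\sum_{p>z}\frac1{p^2}+O(\varepsilon^{-2})\sum_{p>z,\,|h(p)|\le1}\frac{h(p)^2}p\Big)\le\varepsilon y\qquad(y\geq 2)$$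
for $z\ge z_0(\varepsilon)$. By Proposition 2 the sums are tails of convergent series.

**Step 2: transfer to $[\alpha n]$ and $[\beta n]$.** By multiplicity with $y=\alpha x$, $|h''([\alpha n])-A_z(\alpha x)|\le\varepsilon$ for all but $(1+\alpha)\varepsilon x+O(1)$ of the $n\le x$; the $O(1)$ accounts for $[\alpha n]=0$. The same holds for $\beta$.

**Step 3: the centers agree.** The centers $A_z(y)$ need not converge as $y\to\infty$, but only their difference matters. If $\mu,\nu$ are the smaller and larger of $\alpha,\beta$, then for $x$ large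
$$|A_z(\alpha x)-A_z(\beta x)|\le\sum_{\mu x<p\le\nu x}\frac1p\le\frac{\#\{p\le\nu x\}}{\mu x}\to0\quad(x\to\infty),$$
so this is $\le\varepsilon$ for large $x$. By (6), $|h([\alpha n])-h([\beta n])-C^*|\le\varepsilon$ off a set of density $0$. Since
$$F_z(n)=h([\alpha n])-h([\beta n])-h''([\alpha n])+h''([\beta n]),$$
four errors of size $\varepsilon$ add up, and the claim holds with $\kappa_0=3+\alpha+\beta$. $\square$

For fixed $l\ge1$, applying Proposition 3 up to $x+l$ shows that $|F_z(n+l)-C^*|\le4\varepsilon$ fails for at most $\kappa_0\varepsilon(x+l)\le2\kappa_0\varepsilon x$ integers $n\le x$, once $x$ is large.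

## A shift that moves one prime and freezes the others

From here to the end of the proof of Theorem 1, at least one of $\alpha,\beta$ is irrational, and we suppose that $h(p_0)\ne0$ for some prime $p_0$. Write $v=v_{p_0}$.

To refute $h(p_0)\ne0$, one would pick $n$ with $p_0\mid[\alpha n]$ and $p_0\nmid[\beta n]$. But $F_z(n)$ also contains the other primes up to $z$, about which we know nothing. The way out is to compare $F_z$ at $n$ and at $n+l$, where the shift $l$ leaves the other valuations unchanged.

For $\sqrt2,1$ and $p_0=3$, take $l=12$. Then $12\sqrt2=16.970\ldots$ is close to $17$, so $[\sqrt2(n+12)]=[\sqrt2\,n]+17$ unless $\{\sqrt2\,n\}$ is less than $0.03$. Since $3\nmid17$ and $3\mid12$, if $3\mid[\sqrt2\,n]$ and $3\nmid n$, then the shift lowers $v_3([\sqrt2\,n])$ to $0$ and leaves $v_3(n)=0$. At $n=7$ we have $[7\sqrt2]=9$; at $n=19$ we have $[19\sqrt2]=26$. The difference $v_3([\sqrt2\,n])-v_3(n)$ drops from $2$ to $0$.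

In general we want $\alpha l$ near an integer $a\not\equiv0\pmod{p_0}$ and $\beta l$ near an integer $b$, with $a$ and $b$ divisible by high powers of all other primes up to $z$. We cannot prescribe $a$ and $b$ modulo $p_0$ independently. For instance, if $\beta=\alpha+1$ and $l$ is divisible by $p_0$, then $b\equiv a\pmod{p_0}$. So we ask which residues are available.

**Step 1: a torsion point.** This produces residues $(i,j)\ne(0,0)$ that can be approached as closely as we like. Let $G$ be the closure in $\mathbb T^2$ of the group generated by $x_0=(\alpha/p_0,\beta/p_0)$. It is infinite, since $\alpha$ or $\beta$ is irrational, so its identity component $G_0$ is a torus of dimension at least $1$. Hence $G_0$ contains a point of order $p_0$, say $y=(i/p_0,j/p_0)\ne0$ with $0\le i,j<p_0$ not both $0$. For $\sqrt2,1$ we have $G_0=\mathbb T\times\{0\}$ and may take $y=(1/p_0,0)$; for $\sqrt2,\sqrt2+1$ the component $G_0$ is the diagonal and we may take $y=(1/p_0,1/p_0)$.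

If $\alpha$ is rational, the first projection of $G$ is finite, so the first projection of the connected group $G_0$ is trivial, and $i=0$; likewise $j=0$ if $\beta$ is rational. Interchanging $\alpha$ and $\beta$ if necessary, which only changes the signs of $C,C^*,F_z$, we assume $i\ne0$; then $\alpha$ is irrational. The choice of $y$ is fixed from now on.

Positive multiples of $x_0$ are dense in $G$. Indeed, given $kx_0$ with $k\in\mathbb Z$, Lemma 2 yields $n'>|k|$ with $n'x_0$ as close to $0$ as we like, and then $(k+n')x_0$ is a positive multiple close to $kx_0$. Approximating $y$ by $l'x_0$ with error less than $\tau'/p_0$ in each coordinate and multiplying by $p_0$, we get: for every $\tau'>0$ there are $l'\ge1$ and integers $a'\equiv i$, $b'\equiv j\pmod{p_0}$ with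
$$|\alpha l'-a'|<\tau',\qquad|\beta l'-b'|<\tau'.\tag{7}$$

**Step 2: the shift.** We now freeze the primes $p\le z$, $p\ne p_0$. Let
$$0<\varepsilon<\min(1,|h(p_0)|/16),\quad z\ge\max(z_0(\varepsilon),p_0),\quad K\ge2\text{ with }2^{2-K}\le\varepsilon,\quad q=\prod_{p\le z,\ p\ne p_0}p^K .$$
Let $0<\tau\le\varepsilon$, with $\tau$ less than the reciprocal of the denominator of $\beta$ if $\beta$ is rational. Apply (7) with $\tau'=\tau/q$ and put $l=ql'$, $a=qa'$, $b=qb'$. Then $|\alpha l-a|<\tau$ and $|\beta l-b|<\tau$, with $\beta l=b$ if $\beta$ is rational. Since $\alpha l,\beta l>0$ and $\tau<1$, the integers $a,b$ are $\ge0$. Finally $q\mid a,b$, and $p_0\nmid a$ because $a'\equiv i\not\equiv0$ and $p_0\nmid q$.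

**Step 3: what holds for most $n$.** For all but $O(\varepsilon)x$ integers $n\le x$, for $x$ large and with an $O$-constant depending only on $\alpha,\beta$, we have $[\alpha n],[\beta n]\ge1$ and the following.

* $|F_z(n)-C^*|\le4\varepsilon$ and $|F_z(n+l)-C^*|\le4\varepsilon$, by Proposition 3 and the remark after it.
* $[\alpha(n+l)]=[\alpha n]+a$ and $[\beta(n+l)]=[\beta n]+b$. With $\alpha l=a+\sigma$, the first fails only if $\{\alpha n\}+\sigma\notin[0,1)$, that is, only if $\{\alpha n\}$ lies in a certain interval of length $|\sigma|<\tau\le\varepsilon$; by equidistribution this happens for at most $2\varepsilon x$ integers $n\le x$. The same applies to $\beta$ if it is irrational. If $\beta$ is rational, $\beta l=b$ and the second equality always holds.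
* $p^K\nmid[\alpha n]$ and $p^K\nmid[\beta n]$ for all $p\le z$. By multiplicity the number of exceptions is at most $(2+\alpha+\beta)x\sum_pp^{-K}+O(1)$, and $\sum_pp^{-K}\le2^{-K}+\int_2^\infty u^{-K}\,du\le3\cdot2^{-K}\le\varepsilon$.

**Step 4: only $p_0$ moves, and it cannot move.** For such $n$ and $p\le z$, $p\ne p_0$, we have $v_p([\alpha n])<K$ and $p^K\mid a$, so $v_p([\alpha n]+a)=v_p([\alpha n])$; similarly for $\beta$ and $b$. Hence $F_z(n+l)-F_z(n)=h(p_0)D(n)$ with
$$D(n)=v([\alpha n]+a)-v([\alpha n])-v([\beta n]+b)+v([\beta n])\in\mathbb Z.$$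
Since $|h(p_0)D(n)|\le8\varepsilon<|h(p_0)|$, the integer $D(n)$ is $0$.

Let $M\ge1$ and suppose moreover that $p_0^M\mid[\alpha n]$. As $p_0\nmid a$, $v([\alpha n]+a)=0$, and $D(n)=0$ gives
$$v([\beta n])=v([\alpha n])+v([\beta n]+b)\ge M .$$
Thus $E_M:=\{n:\ p_0^M\mid[\alpha n],\ p_0^M\nmid[\beta n]\}$ has upper density $O(\varepsilon)$. The shift depended on $\varepsilon$, but $E_M$ does not, so $E_M$ has density $0$ for every $M\ge1$.

**Step 5: from density $0$ to no exceptions.** We claim that for all $M,j\ge1$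
$$p_0^M\mid[\alpha j]\ \Longrightarrow\ p_0^M\mid[\beta j].\tag{8}$$
Suppose $j\in E_M$. By Lemma 2, the set of $n'\ge1$ with $\|\alpha n'/p_0^M\|<\eta$ and $\|\beta n'/p_0^M\|<\eta$ is syndetic. For such $n'$ write $\alpha n'=p_0^Mw+\sigma$ with $w\in\mathbb Z$, $|\sigma|<p_0^M\eta$. Then $[\alpha(n'+j)]=p_0^Mw+[\alpha j+\sigma]$. As $\alpha$ is irrational, $\{\alpha j\}\in(0,1)$, so for $\eta$ small this equals $p_0^Mw+[\alpha j]\equiv[\alpha j]\pmod{p_0^M}$. The same argument gives $[\beta(n'+j)]\equiv[\beta j]\pmod{p_0^M}$ if $\beta$ is irrational. If $\beta$ is rational, then for small $\eta$ we have $\beta n'/p_0^M\in\mathbb Z$, and the congruence holds too. So $n'+j\in E_M$ for a syndetic set of $n'$, contradicting density $0$.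

## Divisibility of $[\alpha j]$ cannot force divisibility of $[\beta j]$

It remains to contradict (8). Let $Q=p_0^M$. If $[\alpha j]=kQ$, then by (8) $[\beta j]=k'Q$ with $k'\in\mathbb Z$, and
$$Q|k\beta-k'\alpha|=|\beta[\alpha j]-\alpha[\beta j]|=|\alpha\{\beta j\}-\beta\{\alpha j\}|<\max(\alpha,\beta),$$
because $\alpha\{\beta j\}\in[0,\alpha)$ and $\beta\{\alpha j\}\in[0,\beta)$. Dividing by $\alpha Q$,
$$\|k\beta/\alpha\|\le\kappa/Q,\qquad\kappa=\max(1,\beta/\alpha).\tag{9}$$
So (8) confines $k\beta/\alpha$ to a short interval around $0$ modulo $1$. Also, $m\mid[\alpha j]$ if and only if $\{\alpha j/m\}<1/m$, so, $\alpha$ being irrational, $\{j:m\mid[\alpha j]\}$ has density $1/m$ for each $m\in\mathbb N$.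

**Step 1: the case $\beta/\alpha\notin\mathbb Q$.** We count. Let $2\kappa<Q$. The number of $j\le N$ with $Q\mid[\alpha j]$ is $\frac NQ(1+o(1))$. For these, $0\le k\le\alpha N/Q$, each $k$ arises from at most $\frac1\alpha+1$ values of $j$, and $k$ satisfies (9). By equidistribution of $k\beta/\alpha$,
$$\frac NQ(1+o(1))\le\Big(\frac1\alpha+1\Big)\cdot\frac{2\kappa}Q\cdot\frac{\alpha N}Q(1+o(1))\qquad(N\to\infty).$$
Hence $Q\le2\kappa(1+\alpha)$, which is false for $M$ large.

**Step 2: the case $\beta/\alpha=c/e$ in lowest terms.** First we show $e=1$. Take $M$ with $Q>\kappa e$. The number $\|kc/e\|$ is a multiple of $1/e$ and by (9) is less than $1/e$, so it is $0$ and $e\mid k$. Therefore $Q\mid[\alpha j]$ implies $eQ\mid[\alpha j]$. The densities of these two conditions are $1/Q$ and $1/(eQ)$, so $e=1$. Thus $\beta=c\alpha$ with an integer $c\ge2$, since $\alpha\ne\beta$.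

By equidistribution choose $j$ with $\{\alpha j/Q\}\in[\frac1{cQ},\frac2{cQ})$. Then $\alpha j=Qw+\varphi$ with $w\in\mathbb Z$ and $\varphi\in[\frac1c,\frac2c)\subset[0,1)$. So $[\alpha j]=Qw$, while $c\varphi\in[1,2)$ gives
$$[\beta j]=[cQw+c\varphi]=cQw+1,$$
which is not divisible by $Q$. This contradicts (8).

**Step 3: end of the proof of Theorem 1.** Both cases are impossible, so $h(p_0)=0$ for every prime $p_0$, and $f=\lambda\log$. Then $f([\alpha n])-f([\beta n])\to\lambda\log(\alpha/\beta)$, so $C=\lambda\log(\alpha/\beta)$ and $\lambda=C/\log(\alpha/\beta)$. $\blacksquare$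

## Rational pairs and the finite set $S$

We prove Theorem 2. Part (a) is immediate: $f(\alpha n)-f(\beta n)=f(\alpha)-f(\beta)$. In part (b), everything up to and including Proposition 3 is available, since it needed only that $\alpha,\beta$ are not both integers. The shift is now easy to find, because a multiple of $d$ shifts both integer parts exactly.

**Step 1: $E\ne\emptyset$ and $S$ is finite.** For $n=dm+s$ with $0\le s<d$,
$$[\alpha n]=am+[\alpha s],\qquad[\beta n]=bm+[\beta s],\qquad b[\alpha n]-a[\beta n]=b[\alpha s]-a[\beta s]=:\Delta_s .\tag{10}$$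
So $E=\{1\le s<d:\Delta_s\ne0\}$, and $\Delta_0=0$. If $E=\emptyset$, then $b[\alpha n]=a[\beta n]$ for all $n$, so $[\alpha j_1][\beta j_2]=[\alpha j_2][\beta j_1]$ for all $j_1,j_2$, contradicting Lemma 1. So $E\ne\emptyset$. Hence $p\in S$ requires $v_p(a)>0$ and $v_p(b)>0$, and $S$ is a finite set of primes dividing $\gcd(a,b)$.

**Step 2: necessity, $h(p)=0$ for $p\notin S$.** Assume (H), and let $\lambda,h,C^*$ be as in Proposition 2 and (6). Suppose $p\notin S$ and $h(p)\ne0$; write $v=v_p$. By definition of $S$ and by symmetry in $\alpha,\beta$ we may assume that some $s\in E$ has $v([\alpha s])\ge r:=v(a)$. For $0<\varepsilon<\min(1,|h(p)|/16)$ take $z\ge\max(z_0(\varepsilon),p)$, $K\ge2$ with $2^{2-K}\le\varepsilon$, and $q=\prod_{p'\le z,\,p'\ne p}p'^K$. Use the shift $l=dq$, for which exactly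
$$[\alpha(n+l)]=[\alpha n]+aq,\qquad[\beta(n+l)]=[\beta n]+bq .$$
For all but $O(\varepsilon)x$ integers $n\le x$ ($x$ large, constant depending only on $\alpha,\beta$), the values $F_z(n)$ and $F_z(n+l)$ are within $4\varepsilon$ of $C^*$, and no $p'^K$ with $p'\le z$ divides $[\alpha n]$ or $[\beta n]$; the counts are those of the first and third items in Step 3 of the shift section. As there, the primes $p'\ne p$ cancel, $|h(p)D(n)|\le8\varepsilon<|h(p)|$, and so $D(n)=0$, where
$$D(n)=v([\alpha n]+aq)-v([\alpha n])-v([\beta n]+bq)+v([\beta n]).$$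

We exhibit a positive proportion of $n$ with $D(n)\ne0$. Write $a=p^ra'$ and $[\alpha s]=p^rA'$ with $p\nmid a'$, $A'\in\mathbb Z$, and fix $M\ge1$ with $M>v(\Delta_s)$, which is possible since $\Delta_s\ne0$. Consider large $n=dm+s$ with $p^M\mid a'm+A'$. As $p\nmid a'$, this is one residue class for $m$ modulo $p^M$, so these $n$ have density $\frac1{dp^M}$. For them $[\alpha n]=p^r(a'm+A')$ gives $v([\alpha n])\ge r+M$, and
$$v([\alpha n]+aq)=r+v(a'm+A'+a'q)=r,$$
because $p\nmid a'q$. If $D(n)=0$, then $v([\beta n])=v([\alpha n])-r+v([\beta n]+bq)\ge M$. So $p^M$ divides both $[\alpha n]$ and $[\beta n]$, and by (10) it divides $\Delta_s$, contrary to the choice of $M$. Hence $D(n)\ne0$ on a set of density $\frac1{dp^M}$, which does not depend on $\varepsilon$. For small $\varepsilon$ this contradicts the previous paragraph. So $h(p)=0$ for $p\notin S$.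

**Step 3: necessity, the conditions on $E$.** Let $n=dm\in\mathcal D$, $m\to\infty$; such $n$ exist because $\mathcal D$ has density $1$. Then (6) gives $C^*=h(am)-h(bm)=h(a)-h(b)$. Now let $S\ne\emptyset$ and $s\in E$. By definition of $S$ and $v_p(0)=\infty$, we have $[\alpha s],[\beta s]\ge1$. For $p\in S$, $v_p(am)\ge v_p(a)>v_p([\alpha s])$, and similarly for $\beta$, so
$$v_p(am+[\alpha s])=v_p([\alpha s]),\qquad v_p(bm+[\beta s])=v_p([\beta s]).$$
As $h$ vanishes at all primes outside $S$,
$$h([\alpha n])-h([\beta n])=h([\alpha s])-h([\beta s])\qquad\text{for all }n\equiv s\pmod d.\tag{11}$$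
The set $\mathcal D$ contains arbitrarily large such $n$, so by (6) this value equals $C^*=h(a)-h(b)$. Finally $C=\lambda\log(\alpha/\beta)+C^*=\lambda\log(\alpha/\beta)+h(a)-h(b)$.

**Step 4: sufficiency.** Let $f=\lambda\log+h$ with $h$ as in the statement, and let $n=dm+s$ be large. If $s\in E$ and $S\ne\emptyset$, then (11), which used only that $h(p)=0$ for $p\notin S$, gives $h([\alpha n])-h([\beta n])=h([\alpha s])-h([\beta s])=h(a)-h(b)$. If $S=\emptyset$, then $h=0$ and the equality $h([\alpha n])-h([\beta n])=h(a)-h(b)$ is trivial. If $s\notin E$ (including $s=0$), then $b[\alpha n]=a[\beta n]$ by (10), so $h(b)+h([\alpha n])=h(a)+h([\beta n])$, which is the same equality. Adding $\lambda\log$, whose contribution tends to $\lambda\log(\alpha/\beta)$, we obtain (H) with $\mathcal D=\mathbb N$ and $C=\lambda\log(\alpha/\beta)+h(a)-h(b)$. $\blacksquare$
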